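\title{Yau's inequality for the geometric genus of weighted homogeneous hypersurface singularities}

\begin{abstract}
Let $f$ be a weighted homogeneous polynomial in $n+1\ge 3$ variables with an isolated critical point at the origin, with Milnor number $\mu$, multiplicity $v$ and geometric genus $p_g$. Yau conjectured that
$(n+1)!\,p_g\le \mu-(v-1)^{n+1}+v(v-1)\cdots(v-n)$, with equality exactly when the hypersurface germ $f=0$ is defined by a homogeneous polynomial. The case $n=2$ is a theorem of Xu and Yau. We prove all cases $n\ge 3$. The statement reduces to an inequality for the number of positive lattice points in a simplex with real weights. We prove that inequality by deforming the weights to the homogeneous ones along an explicit path and comparing the derivatives of the two sides. For $n\ge4$ the method gives a sharper inequality.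
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $n\ge2$, put $N=n+1$, and let $f:(\mathbb C^{N},0)\to(\mathbb C,0)$ be a polynomial in $x_0,\dots,x_n$. We call $f$ \emph{non-degenerate} if the origin is an isolated critical point of $f$, and \emph{weighted homogeneous} if there are positive rational weights $w_0,\dots,w_n$ such that every monomial $x_0^{k_0}\cdots x_n^{k_n}$ occurring in $f$ with nonzero coefficient satisfies $\sum_i w_ik_i=1$. The weights need not be unique and may exceed $\frac12$: the polynomial $x_0x_1+x_2^2$ admits the weights $(w,1-w,\frac12)$ for every rational $w\in(0,1)$. All statements below hold for any choice of weights. Let $V=f^{-1}(0)$ be the hypersurface germ at $0$, and let $\mathcal O$ be the ring of convergent power series at $0$. We consider three invariants.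
\begin{itemize}
\item The \emph{Milnor number} $\mu(f)=\dim_{\mathbb C}\mathcal O/(\partial_0f,\dots,\partial_nf)$ measures how degenerate the critical point is.
\item The \emph{multiplicity} $v(f)$ is the lowest total degree of a monomial occurring in $f$.
\item The \emph{geometric genus} is $p_g(f)=\dim H^{n-1}(\tilde V,\mathcal O_{\tilde V})$, where $\pi:\tilde V\to V$ is a resolution of the singularity: $\tilde V$ is smooth, $\pi$ restricts to an analytic isomorphism $\tilde V\setminus\pi^{-1}(0)\to V\setminus\{0\}$, and $\pi^{-1}(V\setminus\{0\})$ is dense in $\tilde V$. It measures the cohomology created by resolving the singularity and depends only on the germ $V$.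
\end{itemize}
For a non-degenerate weighted homogeneous $f$ both $\mu$ and $p_g$ are read off from the weights. Write $a_i=1/w_i$ and $\mathbb Z_{>0}=\{1,2,\dots\}$. The formula of Milnor and Orlik \cite{MO} is
\begin{equation}\label{eq:mu}
\mu(f)=\prod_{i=0}^n(a_i-1),
\end{equation}
and for $n\ge2$ one has \cite{MT,Saito,Wat}
\begin{equation}\label{eq:pg}
p_g(f)=\#\Big\{\nu\in\mathbb Z_{>0}^N:\ \sum_{i=0}^n\nu_iw_i\le1\Big\}.
\end{equation}
So $p_g$ counts the positive lattice points of the simplex $\Delta=\{x\ge0:\sum w_ix_i\le 1\}$, whose vertices lie on the axes at distances $a_0,\dots,a_n$. For each such point $\nu$ the unit cube $\nu-[0,1]^N$ lies in $\Delta$, these cubes have disjoint interiors, and $\Delta$ has volume $\prod a_i/N!$. Hence $N!\,p_g\le\prod a_i$, which suggests comparing $N!\,p_g$ with $\mu=\prod(a_i-1)$.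

The simplest case is a homogeneous $f$ of degree $d$, where all weights equal $1/d$. For integers $r\ge1$ and $D\ge0$ we have
\begin{equation}\label{eq:binom}
\#\{\nu\in\mathbb Z_{>0}^r:\ \nu_1+\dots+\nu_r\le D\}=\binom Dr,
\end{equation}
because the partial sums $\nu_1<\nu_1+\nu_2<\dots$ form an arbitrary $r$-element subset of $\{1,\dots,D\}$. Thus $\mu-N!\,p_g=(d-1)^N-d(d-1)\cdots(d-n)$. If one now stretches the simplex, the cubes miss a larger region along its slanted face, and one expects $\mu-N!\,p_g$ to grow. The natural guess is that among all $f$ of multiplicity $d$ the difference $\mu-N!\,p_g$ is smallest in the homogeneous case. This is Yau's conjecture, which we take from \cite{Source}: for every non-degenerate weighted homogeneous $f$,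
\begin{equation}\label{eq:yau}
(n+1)!\,p_g(f)\le\mu(f)-(v(f)-1)^{n+1}+v(f)(v(f)-1)\cdots(v(f)-n),
\end{equation}
with equality if and only if $V$ is \emph{defined by a homogeneous polynomial}, that is, $f$ becomes homogeneous after an analytic change of coordinates at $0$ and multiplication by a unit. For $n=2$ we have $(v-1)^3-v(v-1)(v-2)=v-1$, so \eqref{eq:yau} reads $6p_g\le\mu-v+1$. This inequality, with the characterization of equality, is a theorem of Xu and Yau, which we use as it stands.

\subsection*{Results}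
The conjecture is true.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $f:(\mathbb C^{n+1},0)\to(\mathbb C,0)$ be a non-degenerate weighted homogeneous polynomial. Then \eqref{eq:yau} holds, with equality if and only if $V$ is defined by a homogeneous polynomial.
\end{theorem}

For $n\ge3$ we deduce Theorem~\ref{thm:main} from a statement about lattice points that involves neither a singularity nor rationality of the weights. For $B\subset\{0,\dots,n\}$ we write $B^c$ for the complement.

\begin{theorem}\label{thm:lattice}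
Let $n\ge3$, $N=n+1$, let $d\ge2$ be an integer, and let $w_0,\dots,w_n>0$ be real numbers. Put $a_i=1/w_i$ and $P=\#\{\nu\in\mathbb Z_{>0}^N:\sum\nu_iw_i\le1\}$. Assume one of the following conditions.
\begin{itemize}
\item[(C1)] $w_i\le 1/d$ for all $i$; if $n=3$, also $\max_iw_i=1/d$.
\item[(C2)] $d\ge3$ and, with $k=d-1$, the set $B=\{i:w_i>1/d\}$ is nonempty, $w_i<1/k$ for $i\in B$, and there is an injection $\ell:B\to B^c$ with $w_{\ell(i)}\le1-kw_i$ for all $i\in B$.
\end{itemize}
Then
\begin{equation}\label{eq:lattice}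
N!\,P\le\prod_{i=0}^n(a_i-1)-(d-1)^N+d(d-1)\cdots(d-n),
\end{equation}
with equality if and only if $w_i=1/d$ for all $i$.
\end{theorem}

Condition (C1) says that every vertex of the simplex is at distance at least $d$ from the origin, and in terms of the $a_i$ this case reads as follows.

\begin{corollary}\label{cor:simplex}
Let $N=n+1\ge5$, let $d\ge2$ be an integer, and let $a_0,\dots,a_n\ge d$ be real. Then
\[
N!\,\#\Big\{\nu\in\mathbb Z_{>0}^N:\sum\nu_i/a_i\le1\Big\}\le\prod_{i=0}^n(a_i-1)-(d-1)^N+d(d-1)\cdots(d-n),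
\]
with equality if and only if all $a_i=d$. For $N=4$ the same holds if $\min a_i=d$.
\end{corollary}

Condition (C2) allows vertices closer than $d$, provided each of them is compensated by its own distant vertex; it records the effect of monomials $x_i^{k}x_{\ell(i)}$. In five or more variables the proof has room to spare.

\begin{theorem}\label{thm:sharp}
Let $n\ge4$, let $f$ be as in Theorem~\ref{thm:main}, let $w_{\min}$ be its smallest weight, and put $\rho=(1-w_{\min})\,e^{-(n+1)(n-4)w_{\min}/2}<1$. Then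
\[
(n+1)!\,p_g(f)\le\rho\,\big[\mu(f)-(v(f)-1)^{n+1}\big]+v(f)(v(f)-1)\cdots(v(f)-n).
\]
\end{theorem}

Section~\ref{sec:models} explains the method and works it out on three families. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:lattice}. After two elementary inequalities (Section~\ref{sec:elementary}), Section~\ref{sec:path} reduces Theorems~\ref{thm:lattice} and~\ref{thm:sharp} to one differential inequality, which is proved in Section~\ref{sec:split} for $n\ge4$ and in Section~\ref{sec:four} for $n=3$. Throughout, $x_+=\max(x,0)$, $E=\{0,\dots,n-1\}$, $|\nu|=\sum\nu_i$, and $A\setminus l$ stands for $A\setminus\{l\}$.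

\section{The method on three families}\label{sec:models}

Since \eqref{eq:lattice} is an equality at the point $(1/d,\dots,1/d)$, we would like to move the weights from this point to $(w_0,\dots,w_n)$ and show that the left side grows more slowly than the right side. The count $P$ is a step function of the weights, so it has no useful derivative. We therefore replace the count in the last coordinate by a linear majorant. Let $u(t)=(u_0(t),\dots,u_n(t))$, $d\le t\le t_1$, be a path of positive weights with
\begin{equation}\label{eq:ends}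
u_i(d)=1/d,\qquad u_i(t_1)=w_i\quad(0\le i\le n),\qquad u_n(t)=1/t,
\end{equation}
and define
\begin{equation}\label{eq:MQ}
M(t)=\prod_{i=0}^n\Big(\frac1{u_i(t)}-1\Big),\qquad
Q(t)=N!\sum_{\nu\in\mathbb Z_{>0}^E}g_\nu(t)_+,\qquad g_\nu(t)=t\Big(1-\sum_{i\in E}\nu_iu_i(t)\Big).
\end{equation}
Then $M(d)=(d-1)^N$ and $M(t_1)=\prod(a_i-1)$. For fixed $\nu\in\mathbb Z_{>0}^E$ the number of integers $\nu_n\ge1$ with $\sum_{i=0}^n\nu_iu_i(t)\le1$ is $\lfloor g_\nu(t)_+\rfloor$. At $t=t_1$ this gives $N!\,P\le Q(t_1)$. At $t=d$ the numbers $g_\nu(d)=d-|\nu|$ are integers, so nothing is lost, and \eqref{eq:binom} gives $Q(d)=N!\binom dN$. Hence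
\begin{equation}\label{eq:principle}
N!\,P\le d(d-1)\cdots(d-n)+\big(Q(t_1)-Q(d)\big),\qquad M(t_1)-M(d)=\prod(a_i-1)-(d-1)^N ,
\end{equation}
and the strict form of \eqref{eq:lattice} follows as soon as $Q'<M'$ along the path.

\begin{example}[one exponent moves]\label{ex:one}
Let $f=x_0^d+\dots+x_{n-1}^d+x_n^a$ with $a>d$. Take $u_i(t)=1/d$ for $i\in E$ and $t_1=a$. Then $g_\nu(t)=\frac td\,g_\nu(d)$, so $Q(t)=\frac td Q(d)$, while $M(t)=(d-1)^n(t-1)$. Thus
\[
Q'=(d-1)(d-2)\cdots(d-n),\qquad M'=(d-1)^n .
\]
For $n\ge2$ we have $Q'<M'$: either $d\le n$ and $Q'=0$, or all factors of $Q'$ are positive, at most $d-1$, and the second is smaller.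
\end{example}

\begin{remark}[the case $n=1$]\label{rem:n1}
For $n=1$ the computation in Example~\ref{ex:one} gives $Q'=M'=d-1$, so equality persists whenever no rounding occurs at $t_1$. The characterization of equality therefore does not extend to curves, with the lattice count (which for curves is the $\delta$-invariant) in place of $p_g$. For $x^2+y^4$ the lattice points are $(1,1)$ and $(1,2)$, $\mu=3$, $v=2$, and $2!\cdot2=3-1+2\cdot1$. The curve consists of the two tangent smooth branches $x=\pm\sqrt{-1}\,y^2$, whereas a homogeneous equation would have degree $v=2$ and define two transversal lines. So $n\ge2$ is the full range for the characterization.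
\end{remark}

\begin{example}[all weights move]\label{ex:all}
Let $u_i(t)=1/t$ for all $i$. Then $g_\nu(t)=t-|\nu|$ and $M(t)=(t-1)^N$. For nonintegral $t>d$ and $j=\lfloor t\rfloor$, formula \eqref{eq:binom} gives
\[
Q'(t)=N!\binom jn=N\,j(j-1)\cdots(j-n+1),\qquad M'(t)=N(t-1)^n .
\]
Let $n\ge3$. If $j<n$ then $Q'=0<M'$. Otherwise the $n$ factors $j,\dots,j-n+1$ are positive with mean $j-\frac{n-1}2\le j-1<t-1$, so $Q'<M'$ by the inequality of arithmetic and geometric means; for $n=3$ the mean is exactly $j-1$, so this case is the tight one. For $n=2$ we have $Q'=3j(j-1)>M'$ when $t$ is slightly larger than $j$. The same failure occurs when the largest weight stays at $1/d$: for $n=d=2$ and $u(t)=(\frac12,\frac1t,\frac1t)$ one finds $Q=6(\frac t2-1)$ on $[2,4]$ and $M=(t-1)^2$, so $Q'=3>M'$ for $t<\frac52$. This is why the method starts at $n=3$.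
\end{example}

\begin{example}[a weight larger than $1/d$]\label{ex:locked}
Let $f=x_0^3x_3+x_1^4+x_2^4+x_3^a$ with $a>4$. It is non-degenerate, since $x_0^2x_3=0$ and $x_0^3+ax_3^{a-1}=0$ force $x_0=x_3=0$. Here $n=3$, $d=4$, $w_3=1/a$ and $w_0=(1-1/a)/3>1/4$. Raising $u_0$ alone from $1/4$ would decrease $M$, and we would need a lower bound for the loss in $Q$, whereas our tools are upper bounds. Instead we preserve the relation $3u_0+u_3=1$ given by the monomial $x_0^3x_3$: take $u_0(t)=(1-1/t)/3$ and $u_1=u_2=1/4$. Then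
\[
g_\nu(t)=t\Big(1-\frac{\nu_0}3-\frac{\nu_1+\nu_2}4\Big)+\frac{\nu_0}3 .
\]
We have $g_{(1,1,1)}=\frac t6+\frac13$, while $g_{(2,1,1)}=\frac{4-t}6$ and $g_{(1,2,1)}=g_{(1,1,2)}=\frac{4-t}{12}$ are nonpositive for $t\ge4$; since $g_\nu$ decreases in each $\nu_i$, only $\nu=(1,1,1)$ contributes. So $Q(t)=4t+8$. The coupled pair contributes $\big(\frac{3t}{t-1}-1\big)(t-1)=2t+1$ to $M$, so $M(t)=9(2t+1)$ and $Q'=4<18=M'$. In the slope of $g_\nu$ the coupled variable enters with the constant weight $1/3=1/k$, and the same holds in general.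
\end{example}

Without the injection in (C2) the inequality \eqref{eq:lattice} is false: for $n=3$, $d=3$ and weights $(\frac25,\frac13,\frac13,\frac13)$ we have $P=0$, while the right side is $\frac32\cdot8-16+0<0$.

\section{From singularities to weights}\label{sec:reduction}

Throughout this section $f$ is non-degenerate and weighted homogeneous.

\subsection*{Homogeneous germs}
The equation of $V$ may be changed by a unit, so we need an invariant of $V$ that computes $\mu$. The \emph{Tjurina number} is $\tau(f)=\dim_{\mathbb C}\mathcal O/(f,\partial_0f,\dots,\partial_nf)$. For a unit $\epsilon$ the product rule shows that $\epsilon f$ and $f$ give the same ideal, and the chain rule shows that $\tau$ is invariant under coordinate changes; so $\tau$ depends only on the germ $V$. For weighted homogeneous $f$ Euler's relation $f=\sum w_ix_i\partial_if$ puts $f$ in the ideal of its partial derivatives, so $\mu(f)=\tau(f)$. Finally, $\mu(f)=1$ if and only if the Hessian of $f$ at $0$ is nondegenerate, and then the Morse lemma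 gives coordinates in which $f=\sum y_i^2$.

\begin{lemma}\label{lem:if}
If $V$ is defined by a homogeneous polynomial, then equality holds in \eqref{eq:yau}.
\end{lemma}

\begin{proof}
Let $g$ be a homogeneous polynomial of degree $e$ obtained from $f$ by a coordinate change and a unit. These operations preserve the multiplicity, so $e=v(f)\ge2$. By Euler's relation, $\mu(g)=\tau(g)=\tau(f)=\mu(f)<\infty$, so $g$ is non-degenerate. Formula \eqref{eq:mu} for $g$ gives $\mu(f)=(e-1)^N$, and \eqref{eq:pg} for $g$ with \eqref{eq:binom} gives $N!\,p_g(f)=N!\binom eN=e(e-1)\cdots(e-n)$.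
\end{proof}

\subsection*{Monomials forced by an isolated critical point}
Inequality \eqref{eq:yau} involves $v(f)$, which is not yet expressed by the weights, and we have seen that \eqref{eq:lattice} fails for unrestricted weights. Both gaps are closed by restricting $f$ to coordinate subspaces. For a multi-index $K$ let $\operatorname{supp}K=\{i:K_i\ne0\}$.

\begin{lemma}\label{lem:obs}
Let $I\subset\{0,\dots,n\}$ be nonempty, and suppose that no monomial of $f$ involves only variables $x_i$ with $i\in I$. Then there are at least $|I|$ indices $l\notin I$ such that $f$ contains a monomial $x^Kx_l$ with $\operatorname{supp}K\subset I$.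
\end{lemma}

\begin{proof}
Let $\mathbb C^I$ be the subspace where $x_l=0$ for all $l\notin I$. On $\mathbb C^I$ we have $f\equiv0$, hence $\partial_if\equiv0$ for $i\in I$. For $l\notin I$ the restriction $\partial_lf|_{\mathbb C^I}$ vanishes at $0$, and it is nonzero exactly when $f$ contains a monomial $x^Kx_l$ with $\operatorname{supp}K\subset I$. The common zero set of $r$ holomorphic functions vanishing at $0\in\mathbb C^{p}$ has dimension at least $p-r$ at $0$. If fewer than $|I|$ of the restrictions were nonzero, the critical locus of $f$ would thus have positive dimension at $0$.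
\end{proof}

\begin{proposition}\label{prop:cases}
Number the variables so that $w_0$ is the largest weight, and put $d=v(f)$. Then $d=\lceil a_0\rceil\ge2$, and exactly one of the following holds.
\begin{itemize}
\item[(i)] $a_0=d$; then the weights satisfy \emph{(C1)} with $\max w_i=1/d$.
\item[(ii)] $d=2$ and $a_0<2$; then $p_g(f)=0$.
\item[(iii)] $d\ge3$ and $d-1<a_0<d$; then the weights satisfy \emph{(C2)}.
\end{itemize}
\end{proposition}

\begin{proof}
Since $0$ is a critical point, $d\ge2$. A monomial of $f$ of total degree $D$ satisfies $1\le w_0D$, so $d\ge\lceil a_0\rceil$. By Lemma~\ref{lem:obs} for $I=\{0\}$, either $f$ contains a power $x_0^K$, and then $a_0=K$; or $f$ contains a monomial $x_0^Kx_l$ with $l\ne0$, and then $Kw_0+w_l=1$ with $0<w_l\le w_0$ gives $K<a_0\le K+1$. In both cases $f$ contains a monomial of degree $\lceil a_0\rceil$, so $d=\lceil a_0\rceil$. The three cases are now exhaustive and exclusive, and (i) needs no proof.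

(ii) Here $1<a_0<2$ is not an integer, so $f$ contains $x_0x_l$ for some $l\ne0$. Then $w_0+w_l=1$, and $\sum_iw_i>1$ because $N\ge3$. By \eqref{eq:pg}, $p_g(f)=0$.

(iii) Put $k=d-1\ge2$. The set $B=\{i:w_i>1/d\}$ contains $0$, and all weights are at most $w_0<1/k$. Let $I\subset B$ be nonempty, so that $1/d<w_i<1/k$ for $i\in I$. A monomial of degree $D$ in the variables $x_i$, $i\in I$, would satisfy $D/d<1<D/k$, that is $k<D<k+1$, which is impossible; so Lemma~\ref{lem:obs} applies to $I$. Let $x^Kx_l$ be a monomial of $f$ with $\operatorname{supp}K\subset I$ and $l\notin I$, and let $D=|K|$. Then $\sum K_iw_i=1-w_l$ lies in $(1-\frac1k,1)$. This gives $D/k>1-1/k$ and $D/d<1$, hence $D=k$, and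
\[
w_l\le1-k\min_{i\in I}w_i<1-\frac kd=\frac1d .
\]
In particular $l\in B^c$. Now order $B=\{b_1,\dots,b_p\}$ with $w_{b_1}\ge\dots\ge w_{b_p}$, and list $B^c$ as $l_1,l_2,\dots$ by nondecreasing weight. For $r\le p$, Lemma~\ref{lem:obs} with $I=\{b_1,\dots,b_r\}$ gives at least $r$ indices $l\in B^c$ with $w_l\le1-kw_{b_r}$. So $l_r$ exists and $w_{l_r}\le1-kw_{b_r}$, and $\ell(b_r)=l_r$ is the required injection.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:lattice}]
For $n=2$ the statement is the theorem of Xu and Yau. Let $n\ge3$. By Lemma~\ref{lem:if} it suffices to prove \eqref{eq:yau} and to show that equality forces $V$ to be defined by a homogeneous polynomial. In cases (i) and (iii) of Proposition~\ref{prop:cases}, formulas \eqref{eq:mu} and \eqref{eq:pg} turn \eqref{eq:yau} into \eqref{eq:lattice}, and equality forces all weights to be $1/d$, so that $f$ itself is homogeneous of degree $d$. In case (ii) the left side of \eqref{eq:yau} is $0$ and the right side is $\mu(f)-1\ge0$,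 since the product $v(v-1)\cdots(v-n)$ contains the factor $v-2=0$. Equality means $\mu(f)=1$, and then $f$ is a quadratic form in suitable coordinates.
\end{proof}

\section{Two elementary inequalities}\label{sec:elementary}

The derivative $Q'$ is a sum over lattice points, and we bound such sums by integrals. The plain comparison, as in the cube argument of the introduction, leads to products like $\prod a_i$, which are larger than the products $\prod(a_i-1)$ in $M'$. For convex summands one gains half a step in every variable.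

\begin{lemma}\label{lem:mid}
Let $h:\mathbb R\to[0,\infty)$ be convex with $h=0$ on $(-\infty,0]$, and let $\omega>0$ and $\theta\in\mathbb R$. Then
\[
\sum_{\nu\ge1}h(\theta-\nu\omega)\le\frac1\omega\int_{-\infty}^{\theta-\omega/2}h(x)\,dx .
\]
Consequently, for an integer $e\ge1$, a finite set $J$ and numbers $\omega_j>0$ $(j\in J)$,
\begin{equation}\label{eq:mid}
\sum_{\nu\in\mathbb Z_{>0}^J}\Big(\theta-\sum_{j\in J}\nu_j\omega_j\Big)_+^e\le\frac{e!}{(e+|J|)!}\,\prod_{j\in J}\omega_j^{-1}\,\Big(\theta-\frac12\sum_{j\in J}\omega_j\Big)_+^{e+|J|}.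
\end{equation}
\end{lemma}

\begin{proof}
Integrating $2h(c)\le h(c+r)+h(c-r)$ over $0\le r\le\omega/2$ gives $\omega h(c)\le\int_{c-\omega/2}^{c+\omega/2}h$. For $c=\theta-\nu\omega$, $\nu\ge1$, the intervals of integration tile $(-\infty,\theta-\omega/2]$. For $h(x)=x_+^e$, which is convex because $e\ge1$, the first claim reads $\sum_\nu(\theta-\nu\omega)_+^e\le\frac1{(e+1)\omega}(\theta-\frac\omega2)_+^{e+1}$; summing over one variable after another gives \eqref{eq:mid}.
\end{proof}

Lemma~\ref{lem:mid} produces the factor $(1-\frac12\sum\omega_j)^N$ where $M'$ has the factor $\prod(1-\omega_j)$. To first order the former is smaller as soon as $N>2$; the next lemma makes this precise for weights up to $\frac12$.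

\begin{lemma}\label{lem:prod}
Let $N\ge3$, let $z_1,\dots,z_r\in[0,\frac12]$, $Z=\sum z_j$, and $\gamma\ge0$. Then $1-z_j\ge4^{-z_j}$ and
\[
\Big(1-\frac Z2-\gamma\Big)_+^N\le e^{-N\gamma}\,e^{-(N/2-\ln4)Z}\prod_j(1-z_j).
\]
In particular $(1-Z/2)_+^N\le\prod_j(1-z_j)$, strictly if $Z>0$.
\end{lemma}

\begin{proof}
The concave function $\ln(1-z)$ agrees with the linear function $-z\ln4$ at $z=0$ and $z=\frac12$, so it is at least $-z\ln4$ in between. Hence $4^{-Z}\le\prod(1-z_j)$. From $(1-x)_+\le e^{-x}$ the left side is at most $e^{-N\gamma}e^{-NZ/2}=e^{-N\gamma}e^{-(N/2-\ln4)Z}4^{-Z}$. Finally $N/2\ge\frac32>\ln4$.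
\end{proof}

\section{The path of weights}\label{sec:path}

Assume (C1) or (C2), put $k=d-1$, and put $B=\emptyset$ under (C1). Number the variables so that $w_n=\min w_i$, and let $t_1=a_n$. Under (C2) we have $w_n\le w_{\ell(i)}\le1-kw_i<1/d$ for $i\in B$. So $n\notin B$ and $t_1\ge d$ in both cases, and $t_1=d$ happens only under (C1) with all $w_i=1/d$. In that case $P=\binom dN$ by \eqref{eq:binom}, and \eqref{eq:lattice} is an equality. From now on let $t_1>d$.

The path combines the three examples. The small weights start together at $1/d$ and decrease as $1/t$; each one stops when it reaches its final value. The large weights start at $1/d$ and increase as $(1-1/t)/k$ until they reach theirs. For $t\in[d,t_1]$ put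
\[
u_i(t)=\max\Big(w_i,\frac1t\Big)\quad(i\notin B),\qquad u_i(t)=\min\Big(w_i,\frac{1-1/t}k\Big)\quad(i\in B).
\]
The point of moving the small weights together is that a decreasing weight is always the smallest weight at that time; the rounding error attached to it is then dominated by the half-step gains in the other variables.

The conditions \eqref{eq:ends} hold. At $t=d$ we have $w_i\le1/d$ for $i\notin B$, and $(1-1/d)/k=1/d<w_i$ for $i\in B$. At $t=t_1$ we have $1/t_1\le w_i$ for all $i$, and $1/t_1\le w_{\ell(i)}\le1-kw_i$ gives $(1-1/t_1)/k\ge w_i$ for $i\in B$. Also $u_n(t)=1/t$. Moreover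
\begin{equation}\label{eq:range}
1/t\le u_i(t)\le1/2\qquad\text{for all }i,t,
\end{equation}
because $u_i(t)\le1/d$ for $i\notin B$, and $1/d\le u_i(t)<1/k\le1/2$ for $i\in B$. The last bound is where $d\ge3$ enters (C2); it is needed to apply Lemma~\ref{lem:prod}.

\subsection*{Regular times}
Define $M$, $Q$, $g_\nu$ by \eqref{eq:MQ}. By \eqref{eq:range}, $g_\nu(t)\le t-|\nu|$, so only the finitely many $\nu$ with $|\nu|<t_1$ contribute to $Q$. The functions $tu_i(t)$ equal $\max(tw_i,1)$ or $\min(tw_i,(t-1)/k)$, so they are continuous and affine between the \emph{breakpoints} $t=a_i$ $(i\notin B)$ and $t=1/(1-kw_i)$ $(i\in B)$. Between consecutive breakpoints each $g_\nu$ is affine, so it vanishes identically or has at most one zero. Call $t\in(d,t_1)$ \emph{regular} if it is neither a breakpoint nor one of these isolated zeros of a $g_\nu$ with $|\nu|<t_1$. All but finitely many $t$ are regular; $M$ and $Q$ are continuous on $[d,t_1]$ and smooth on each interval of regular times; and at a regular $t$ the derivative of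 $(g_\nu)_+$ is $g_\nu'(t)$ if $g_\nu(t)>0$ and $0$ otherwise. For $0<s<1$ put
\[
\rho(s)=(1-s)\,e^{-N(n-4)s/2}.
\]
For $n\ge4$ this function is decreasing with values in $(0,1)$.

\begin{proposition}\label{prop:key}
Let $t\in(d,t_1)$ be regular. Then $M'(t)>0$, and
\begin{itemize}
\item[(a)] $Q'(t)\le\rho(1/t)\,M'(t)$ if $n\ge4$;
\item[(b)] $Q'(t)<M'(t)$ if $n=3$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:lattice} and~\ref{thm:sharp} from Proposition~\ref{prop:key}]
If $t_1>d$, then $Q'<M'$ at all regular times, so $Q(t_1)-Q(d)<M(t_1)-M(d)$, and \eqref{eq:principle} gives \eqref{eq:lattice} with strict inequality. With the case $t_1=d$ treated above, this is Theorem~\ref{thm:lattice}.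

Let $n\ge4$ and let $f$ be as in Theorem~\ref{thm:sharp}, so that $\rho=\rho(w_{\min})$. In case (ii) of Proposition~\ref{prop:cases} the claim reads $0\le\rho\,(\mu-1)$. In cases (i) and (iii) the path is defined with $d=v(f)$. If $t_1=d$, both sides equal $N!\binom dN$. Otherwise $1/t\ge1/t_1=w_{\min}$ and $M'>0$ give $Q'\le\rho M'$ at regular times; we integrate over $[d,t_1]$ and use \eqref{eq:principle}, \eqref{eq:mu} and \eqref{eq:pg}.
\end{proof}

\subsection*{The derivatives}
Fix a regular $t$ for the rest of the paper, and write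
\[
s=1/t,\qquad q=1-s,\qquad T=t-1,\qquad u_i=u_i(t).
\]
Thus $0<s<1/d\le\frac12$ and $T>k$. The indices fall into three classes:
\[
A=\{l\notin B:\ w_l<s\},\qquad L=\{i\in B:\ q/k<w_i\},\qquad F=\{0,\dots,n\}\setminus(A\cup L).
\]
Near $t$, the \emph{active} indices $l\in A$ have weight $1/t$, the \emph{locked} indices $i\in L$ have weight $(1-1/t)/k$, and the \emph{frozen} indices $i\in F$ have constant weight. Since $t<t_1$, we have $n\in A$. If $i\in L$, then $s>1-kw_i\ge w_{\ell(i)}$, so $\ell(i)\in A$: each locked index has its own active partner. This is the use of the injection $\ell$. We call $l\in A$ \emph{paired} if $l=\ell(i)$ for some $i\in L$, and write $l^*$ for this unique $i$; note that $l^*\in E$.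

The derivative of $tu_i(t)$ is $0$ for $i\in A$, $1/k$ for $i\in L$, and $u_i$ for $i\in F$. Calling $\nu\in\mathbb Z^E_{>0}$ \emph{admissible} if $\sum_E\nu_iu_i<1$, we get
\begin{equation}\label{eq:Qprime}
Q'=N!\sum_{\nu\ \mathrm{admissible}}D_\nu,\qquad D_\nu=1-\sum_{i\in L}\frac{\nu_i}k-\sum_{i\in F}\nu_iu_i .
\end{equation}
In $M$, an unpaired active index contributes the factor $t-1$, a frozen index a positive constant, and a pair $(l,l^*)$ the factor
\begin{equation}\label{eq:pair}
\Big(\frac{kt}{t-1}-1\Big)(t-1)=(k-1)t+1=(k-1)T+k .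
\end{equation}
The derivative of this factor is $k-1=(1/k)^{-1}-1$, as if $l^*$ were frozen with weight $1/k$. Accordingly, for $l\in A$ and $j\ne l$ define
\[
\omega^{(l)}_j=u_j\quad\text{for all }j\neq l,\quad\text{except that }\ \omega^{(l)}_{l^*}=1/k\ \text{ if $l$ is paired}.
\]
By \eqref{eq:range} and $s<1/k\le\frac12$ in the paired case, $\omega^{(l)}_j\in[s,\frac12]$. The product rule gives
\begin{equation}\label{eq:Mprime}
M'=\sum_{l\in A}M_l,\qquad M_l=c_l\prod_{j\ne l}\big(1-\omega^{(l)}_j\big)>0,\qquad c_l=\prod_{j\ne l}\frac1{\omega^{(l)}_j}.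
\end{equation}
In particular $M'>0$.

\section{Splitting the derivative; five or more variables}\label{sec:split}

The summand $D_\nu$ does not depend on the active coordinates, so in these directions it is the indicator function of a simplex, which is not convex, and Lemma~\ref{lem:mid} does not apply directly. We split $Q'$ into one term for each active index, in parallel with \eqref{eq:Mprime}, so that each term is bounded by a sum of convex functions. Since $u_l=s$ on $A$ and $1/k=u_i+s/k$ on $L$,
\[
D_\nu=\Big(1-\sum_{j\in E}\nu_ju_j\Big)+s\sum_{l\in A\setminus n}\nu_l-s\sum_{i\in L}\frac{\nu_i}k .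
\]
For $l\in A$ put $c_{\nu,l}=\nu_{l^*}/k$ if $l$ is paired and $c_{\nu,l}=0$ otherwise, and define
\[
D_{\nu,l}=s\,(\nu_l-c_{\nu,l})\quad(l\ne n),\qquad D_{\nu,n}=1-\sum_{j\in E}\nu_ju_j-s\,c_{\nu,n},\qquad Q_l=N!\sum_{\nu\ \mathrm{admissible}}D_{\nu,l}.
\]
Since $l\mapsto l^*$ is a bijection from the paired indices onto $L$, we have $D_\nu=\sum_{l\in A}D_{\nu,l}$ and $Q'=\sum_{l\in A}Q_l$.

\begin{lemma}\label{lem:Ql}
Let $l\in A$ and write $\omega_j=\omega^{(l)}_j$. Then
\[
Q_l\le c_l\Big(1+\frac s2-\frac12\sum_{j\in E\setminus l}\omega_j\Big)_+^N\quad(l\ne n),\qquad Q_n\le c_n\Big(1-\frac12\sum_{j\in E}\omega_j\Big)_+^N .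
\]
\end{lemma}

\begin{proof}
The definition of $\omega_j$ and $u_{l^*}+s/k=1/k$ give, in the paired and in the unpaired case,
\begin{equation}\label{eq:omega}
\sum_{j\in E\setminus l}\nu_ju_j+s\,c_{\nu,l}=\sum_{j\in E\setminus l}\nu_j\omega_j .
\end{equation}
For $l=n$ this says $D_{\nu,n}=1-\sum_E\nu_j\omega_j$. We bound $D_{\nu,n}$ by its positive part, extend the sum to all $\nu\in\mathbb Z_{>0}^E$, and apply \eqref{eq:mid} with $e=1$, $|J|=n$; the constant $1!/N!$ cancels $N!$.

Let $l\ne n$. Fix $\nu_j$ for $j\in E\setminus l$, and put $c=c_{\nu,l}$ and $y=t\big(1-\sum_{E\setminus l}\nu_j\omega_j\big)$. By \eqref{eq:omega}, $\nu$ is admissible if and only if $\nu_l<y+c$. We claim that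
\begin{equation}\label{eq:inner}
\sum_{1\le\nu_l<y+c}(\nu_l-c)\le\frac12\Big(y+\frac12\Big)_+^2 .
\end{equation}
If $y\le0$, every term is negative. Let $y>0$. Then $c<1$, because $c$ is either $0$ or the term $\nu_{l^*}\omega_{l^*}$ of a sum that is less than $1$. If $R$ is the number of terms, then $0\le R\le y+c$, and the sum equals
\[
\frac12R(R+1-2c)=\frac12\Big[\Big(R+\frac12-c\Big)^2-\Big(\frac12-c\Big)^2\Big]\le\frac12\Big(R+\frac12-c\Big)^2 .
\]
Since $-\frac12\le R+\frac12-c\le y+\frac12$, this is at most $\frac12(y+\frac12)^2$, which proves \eqref{eq:inner}. As $y+\frac12=t\big(1+\frac s2-\sum\nu_j\omega_j\big)$, we obtain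
\[
Q_l\le N!\;\frac{t}{2}\sum_{\nu\in\mathbb Z_{>0}^{E\setminus l}}\Big(1+\frac s2-\sum_{j\in E\setminus l}\nu_j\omega_j\Big)_+^2 .
\]
Apply \eqref{eq:mid} with $e=2$ and $|J|=n-1$, so that the constant is $2/N!$, and note that $c_l=t\prod_{E\setminus l}\omega_j^{-1}$ because $\omega_n=u_n=s$.
\end{proof}

The term $l=n$ has no rounding loss and is favorable in every dimension.

\begin{lemma}\label{lem:Qn}
For $n\ge3$ we have $Q_n\le e^{-(N/2-\ln4)ns}M_n<M_n$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:prod} with $\gamma=0$ to the $n$ numbers $\omega^{(n)}_j\in[s,\frac12]$, $j\in E$, whose sum is at least $ns>0$, and use Lemma~\ref{lem:Ql} and \eqref{eq:Mprime}.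
\end{proof}

For $l\ne n$ the bound contains the loss $s/2$. It is absorbed because each of the $n-1$ weights $\omega_j$, $j\in E\setminus l$, is at least $s$. To use this we measure the weights from $s$: for $\omega\in[s,\frac12]$,
\begin{equation}\label{eq:z}
\omega=s+qz\quad\text{with}\quad z=\frac{\omega-s}{1-s}\in\Big[0,\frac12\Big],\qquad 1-\omega=q(1-z).
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:key}(a)]
Let $n\ge4$. We show $Q_l\le\rho(s)M_l$ for every $l\in A$. For $l=n$, by Lemma~\ref{lem:Qn} it suffices that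
\[
e^{-(N/2-\ln4)ns}\le4^{-s}e^{-N(n-4)s/2}\le\rho(s).
\]
Comparing exponents, the first inequality reads $n\ln4\le2N-\ln4$, that is $N\ln4\le2N$; the second is $4^{-s}\le1-s$ from Lemma~\ref{lem:prod}.

Let $l\ne n$. Write $\omega^{(l)}_j=s+qz_j$ for $j\in E\setminus l$ as in \eqref{eq:z}, and put $Z=\sum z_j$ and $\gamma=(n-4)s/2\ge0$. Then
\begin{equation}\label{eq:base}
1+\frac s2-\frac12\sum_{j\in E\setminus l}\omega^{(l)}_j=1-\frac{n-2}2s-\frac{qZ}2=q\Big(1-\frac Z2\Big)-\gamma\le q\Big(1-\frac Z2-\gamma\Big).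
\end{equation}
By Lemma~\ref{lem:prod}, the $N$-th power of the positive part is at most
\[
q^Ne^{-N\gamma}\prod_{j\in E\setminus l}(1-z_j)=\rho(s)\cdot q\prod_{j\in E\setminus l}q(1-z_j)=\rho(s)\prod_{j\ne l}\big(1-\omega^{(l)}_j\big),
\]
where the single factor $q$ is $1-\omega^{(l)}_n$. Lemma~\ref{lem:Ql} and \eqref{eq:Mprime} give $Q_l\le\rho(s)M_l$.
\end{proof}

\section{Four variables}\label{sec:four}

Let $n=3$, $N=4$. Now $\gamma$ in \eqref{eq:base} is negative, and Lemma~\ref{lem:Ql} is too weak: for $Z=0$ it would require $(1-\frac s2)^4\le(1-s)^3$, whereas $(1-\frac s2)^4>(1-s)^2$. We return to \eqref{eq:Qprime}, count the active coordinates directly, and use Lemma~\ref{lem:mid} or an exact summation only for the remaining ones.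

Let $I=L\cup F$ be the complement of $A$ and $m=|A|$. Then $I\ne\emptyset$: under (C1) an index with $w_i=1/d>s$ is not active, and under (C2) we have $\emptyset\ne B\subset I$. So $m\in\{1,2,3\}$. If $m=1$, then $A=\{3\}$, and $Q'=Q_3<M_3=M'$ by Lemma~\ref{lem:Qn}. Let $m\ge2$. For $\nu\in\mathbb Z_{>0}^I$ put
\[
D=1-\sum_{L}\frac{\nu_i}k-\sum_{F}\nu_iu_i,\qquad c=\sum_{L}\frac{\nu_i}k,\qquad x=t\Big(1-\sum_{I}\nu_iu_i\Big)=tD+c ,
\]
where the last equality uses $tu_i=(t-1)/k$ on $L$. Admissibility means $\sum_{l\in A\setminus3}\nu_l<x$, so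
\begin{equation}\label{eq:four}
Q'=24\sum_{\nu\in\mathbb Z_{>0}^I}D\cdot C(x)\le24\sum_{\nu\in\mathbb Z_{>0}^I,\ D>0}D\cdot C(x),
\end{equation}
where $C(x)$ is the number of points of $\mathbb Z_{>0}^{m-1}$ with coordinate sum less than $x$. For $m=2$ and $x>0$ we have $C(x)\le x$. For $m=3$, \eqref{eq:binom} gives $C(x)\le\binom{\lfloor x\rfloor}2\le\frac12x(x-1)$ if $x\ge1$, and $C(x)=0$ if $x<1$. We renumber $0,1,2$ so that $I=\{0,1\}$ for $m=2$ and $I=\{0\}$ for $m=3$. There are five cases, according to $m$ and $|L|\le|I|$. When $L\ne\emptyset$ we are under (C2), so $T>k\ge2$.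

\subsection*{Case $m=2$, $L=\emptyset$}
Here $x=tD$ and $D=1-\nu_0u_0-\nu_1u_1$. By \eqref{eq:four} and \eqref{eq:mid} with $e=|J|=2$,
\[
Q'\le24t\sum D_+^2\le\frac{2t}{u_0u_1}\Big(1-\frac{u_0+u_1}2\Big)^4,\qquad M'=\frac{2t}{u_0u_1}\,q(1-u_0)(1-u_1),
\]
the latter from $M=T^2(\frac1{u_0}-1)(\frac1{u_1}-1)$ and $T=qt$. With $u_i=s+qz_i$ as in \eqref{eq:z} and $Z=z_0+z_1$ we have $1-\frac{u_0+u_1}2=q(1-\frac Z2)$, and Lemma~\ref{lem:prod} gives
\[
q^4\Big(1-\frac Z2\Big)^4\le q^4(1-z_0)(1-z_1)<q^3(1-z_0)(1-z_1)=q(1-u_0)(1-u_1).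
\]

\subsection*{Case $m=2$, $|L|=1$}
Let $L=\{0\}$, $F=\{1\}$, and put $\alpha=1/k\le\frac12$ and $\sigma=1-\nu_1u_1$. Then $D=\sigma-\alpha\nu_0$, $c=\sigma-D$ and $x=TD+\sigma$, so
\[
Q'\le24\sum_{\nu_1:\ \sigma>0}\ \sum_{\nu_0}\big[T(\sigma-\alpha\nu_0)_+^2+\sigma(\sigma-\alpha\nu_0)_+\big].
\]
Put $\sigma'=\sigma-\frac\alpha2$. By \eqref{eq:mid} the inner sum is at most
\[
k\Big[\frac T3(\sigma')_+^3+\frac12\sigma(\sigma')_+^2\Big]=k\Big[\Big(\frac T3+\frac12\Big)(\sigma')_+^3+\frac\alpha4(\sigma')_+^2\Big].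
\]
Let $\xi=1-\frac\alpha2-\frac{u_1}2>0$. Summing over $\nu_1$ with \eqref{eq:mid} gives $\sum(\sigma')_+^3\le\xi^4/(4u_1)$ and $\sum(\sigma')_+^2\le\xi^3/(3u_1)$, hence
\[
Q'\le\frac k{u_1}\big[(2T+3)\xi^4+2\alpha\xi^3\big].
\]
One active index is paired and one is not, so \eqref{eq:pair} gives $M=(\frac1{u_1}-1)\,T\,((k-1)T+k)$ and $M'=\frac k{u_1}(1-u_1)[2(1-\alpha)T+1]$. We must show
\begin{equation}\label{eq:21}
(2T+3)\xi^4+2\alpha\xi^3<(1-u_1)\big[2(1-\alpha)T+1\big].
\end{equation}
The right side minus the left side is affine in $T$ with slope $2[(1-\alpha)(1-u_1)-\xi^4]$, which is positive by Lemma~\ref{lem:prod} for the numbers $\alpha,u_1$. Since $T>1/\alpha$, it suffices to prove \eqref{eq:21} with $T$ replaced by $1/\alpha$; multiplied by $\alpha$, it reads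
\[
(2+3\alpha)\xi^4+2\alpha^2\xi^3<(1-u_1)(2-\alpha).
\]
Put $\xi_0=1-\frac\alpha2\le1$, so that $\xi\le\xi_0(1-\frac{u_1}2)$. For $r\in[0,\frac12]$ we have $1-r-(1-\frac r2)^3=r(\frac12-\frac34r+\frac18r^2)\ge0$. Hence $\xi^e\le\xi_0^e(1-u_1)$ for $e=3,4$, and it remains to observe that $(2+3\alpha)\xi_0+2\alpha^2=\frac12(2+\alpha)^2$, so that
\[
(2+3\alpha)\xi_0^4+2\alpha^2\xi_0^3=\frac{(2-\alpha)^3(2+\alpha)^2}{16}=(2-\alpha)\Big(1-\frac{\alpha^2}4\Big)^2<2-\alpha .
\]

\subsection*{Case $m=2$, $|L|=2$}
Here $I=L$. Put $j=k-\nu_0-\nu_1$; then $D=j/k$, $c=1-D$ and $x=TD+1$. Terms with $D>0$ have $1\le j\le k-2$, and there are $k-1-j$ pairs $(\nu_0,\nu_1)$ for each such $j$. With $K=k-1$, the formulas for $\sum j$, $\sum j^2$, $\sum j^3$ give $\sum_{j=1}^{K-1}(K-j)j=\frac{K(K^2-1)}6$ and $\sum_{j=1}^{K-1}(K-j)j^2=\frac{K^2(K^2-1)}{12}$, where $K^2-1=k(k-2)$. Therefore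
\[
Q'\le24\sum_{j=1}^{k-2}(k-1-j)\Big[\frac{Tj^2}{k^2}+\frac jk\Big]=\frac{2T(k-1)^2(k-2)}k+4(k-1)(k-2).
\]
Both active indices are paired, so $M=((k-1)T+k)^2$ and $M'=2(k-1)[(k-1)T+k]$. Using $T>k$,
\[
\frac{M'-Q'}{2(k-1)}\ge\frac{2(k-1)T}k+4-k>2(k-1)+4-k=k+2>0 .
\]

\subsection*{Case $m=3$, $|L|=1$}
Here $I=L=\{0\}$. With $j=k-\nu_0$ we again have $D=j/k$ and $x=TD+1$, and terms with $D>0$ have $1\le j\le k-1$ and $x>1$. From $\sum_{j=1}^{k-1}j^2=\frac{(k-1)k(2k-1)}6$ and $\sum_{j=1}^{k-1}j^3=\frac{(k-1)^2k^2}4$,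
\[
Q'\le12\sum_{j=1}^{k-1}\frac jk\Big(1+\frac{jT}k\Big)\frac{jT}k=\frac{2(k-1)(2k-1)}kT+\frac{3(k-1)^2}kT^2 .
\]
Now $M=T^2((k-1)T+k)$ and $M'=3(k-1)T^2+2kT$. Since $2(k-1)(2k-1)/k=4k-6+2/k$ and $T>k$,
\[
M'-Q'\ge T\Big\{\frac{3(k-1)T}k-2k+6-\frac2k\Big\}>T\Big\{k+3-\frac2k\Big\}>0 .
\]

\subsection*{Case $m=3$, $L=\emptyset$}
Here $I=F=\{0\}$ and $x=tD=t(1-\nu_0u_0)$, so each term satisfies $D\cdot C(x)\le s\,h(x)$ with $h(x)=\frac12(x^3-x^2)$ for $x\ge1$ and $h(x)=0$ for $x<1$. The function $h$ is nonnegative and convex: it is continuous, $h''=3x-1>0$ for $x>1$, and the slope jumps from $0$ up to $\frac12$ at $x=1$. Put $\eta=u_0/2$, $b=1-\eta$ and $X=bt$. By \eqref{eq:range},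
\[
0<s\le2\eta\le\tfrac12,\qquad b\ge\tfrac34>s,
\]
so $X>1$. Lemma~\ref{lem:mid} for the function $r\mapsto h(tr)$, with $\theta=1$ and $\omega=u_0$, gives
\[
Q'\le\frac{24s}{u_0t}\int_1^Xh(x)\,dx=\frac{s^2}{u_0}\big(3X^4-4X^3+1\big),\qquad M'=\frac{3T^2(1-u_0)}{u_0}.
\]
Divide by $t^2/u_0$ and use $3b^4-4b^3s+s^4=(b-s)^2(3b^2+2bs+s^2)$. We must show
\[
(b-s)^2(3b^2+2bs+s^2)<3(1-s)^2(1-2\eta).
\]
Both sides decrease in $s$; to compare them we remove the factor $(1-s)^2$. Since $(1-s)(b-\eta s)=1-s-\eta(1-s^2)\ge b-s>0$, it suffices to prove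
\[
\varphi(s)<1-2\eta,\qquad\text{where}\quad\varphi(r)=(b-\eta r)^2\Big(b^2+\frac23br+\frac13r^2\Big).
\]
We show that $\varphi$ is nondecreasing on $[0,2\eta]$. On this interval
\[
(\ln\varphi)'(r)=\frac{\frac23(b+r)}{b^2+\frac23br+\frac13r^2}-\frac{2\eta}{b-\eta r}\ \ge\ \frac2{3(1-\eta)}-\frac{2\eta}{(1+\eta)(1-2\eta)} .
\]
Indeed, the first fraction is at least $\frac2{3b}$ because $b(b+r)-(b^2+\frac23br+\frac13r^2)=\frac13r(b-r)\ge0$, and in the second fraction $b-\eta r\ge1-\eta-2\eta^2=(1+\eta)(1-2\eta)>0$. The lower bound is nonnegative if and only if $1-\eta-2\eta^2\ge3\eta(1-\eta)$, that is $1-4\eta+\eta^2\ge0$, which holds for $\eta\le\frac14$. Therefore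
\[
\varphi(s)\le\varphi(2\eta)=(1+\eta)^2(1-2\eta)^2\Big(1-\frac23\eta+\eta^2\Big)=(1-2\eta)\,(1-3\eta^2-2\eta^3)\Big(1-\frac23\eta+\eta^2\Big),
\]
and the last two factors lie in $(0,1)$ for $0<\eta\le\frac14$.

\medskip
In all cases $Q'<M'$. This proves Proposition~\ref{prop:key}(b), and with it Theorems~\ref{thm:lattice} and~\ref{thm:main}.

\begin{remark}\label{rem:max}
The condition $\max w_i=1/d$ in (C1) for $n=3$ is the form in which the weights arrive from Proposition~\ref{prop:cases}(i). It was used only to exclude $m=4$. If $m=4$, all weights equal $1/t$ near the given time, and Example~\ref{ex:all} shows that $Q'<M'$ there as well.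
\end{remark}

\begin{thebibliography}{9}

\bibitem{MT}
Merle and Teissier, Lecture Notes in Mathematics 777.

\bibitem{MO}
Milnor and Orlik, Topology 9 (1970).

\bibitem{Saito}
M.~Saito, Proc. Symp. Pure Math. 40 (1983).

\bibitem{Source}
\emph{Singualrity, Supersymmetry and Combinatorial Reciprocity},
\texttt{https://dash.harvard.edu:443/\allowbreak bitstream/\allowbreak handle/\allowbreak 1/\allowbreak 11151532/\allowbreak MartinezII\_gsas.harvard\_\allowbreak 0084L\_10093.pdf\allowbreak ?isAllowed=y\&sequence=3}.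

\bibitem{Wat}
K.~Watanabe, Math. Ann. 250 (1980).

\end{thebibliography}
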